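# Difference frequencies in the mean square of the circle problem

## 1. Finitely many frequencies

Throughout, $r(n)$ is the number of $(a,b)\in\mathbb Z^2$ with $a^2+b^2=n$; thus $r(1)=r(2)=4$, $r(3)=0$, $r(4)=4$, $r(5)=8$. We write $e(x)=e^{2\pi i x}$, and for a function $g$ on $[1,\infty)$
$$\mathbb M_T(g)=\frac1T\int_1^Tg(t)\,dt,\qquad \mathbb M(g)=\lim_{T\to\infty}\mathbb M_T(g)\ \text{ if the limit exists.}$$
For example $\mathbb M(\cos(2\pi t)\,e(-t))=\frac12$ and $\mathbb M(\sin(2\pi t)\,e(-t))=\frac1{2i}$.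

Before posing the real question, look at a trigonometric polynomial. For $N\ge1$ let
$$F_N(t)=-\frac1\pi\sum_{n\le N}\frac{r(n)}{n^{3/4}}\cos\Big(2\pi\sqrt n\,t+\frac\pi4\Big).\tag{1}$$
Section 4 shows that this is what the scaled error term of the circle problem looks like when only the first $N$ frequencies are kept. From $2\cos(a+\frac\pi4)\cos(b+\frac\pi4)=\cos(a-b)-\sin(a+b)$,
$$F_N(t)^2=\frac1{2\pi^2}\sum_{m,n\le N}\frac{r(m)r(n)}{(mn)^{3/4}}\Big[\cos2\pi(\sqrt m-\sqrt n)t-\sin2\pi(\sqrt m+\sqrt n)t\Big].\tag{2}$$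
The terms of frequency $0$ are those with $m=n$ in the cosine, so $\mathbb M(F_N^2)=\frac1{2\pi^2}\sum_{n\le N}r(n)^2n^{-3/2}$. Remove this mean, integrate against $2u^2\,du$, and normalize:
$$q_N(t)=\frac1{t^2}\int_0^t2u^2\big(F_N(u)^2-\mathbb M(F_N^2)\big)\,du .$$

Put
$$C_N(X)=\frac1{2\pi^3}\sum_{1\le m,n\le N}\frac{r(m)r(n)\cos(2\pi(\sqrt m+\sqrt n)\sqrt X)}{(mn)^{3/4}(\sqrt m+\sqrt n)},\qquad D_N(t)=\frac1{2\pi^3}\sum_{\substack{1\le m,n\le N\\ m\ne n}}\frac{r(m)r(n)\sin(2\pi(\sqrt m-\sqrt n)t)}{(mn)^{3/4}(\sqrt m-\sqrt n)}.\tag{3}$$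

**Proposition 1.** For fixed $N$, as $t\to\infty$, $q_N(t)=C_N(t^2)+D_N(t)+O_N(1/t)$.

**Proof.** For $\xi\ne0$ and $t\ge1$, one integration by parts gives
$$\int_0^t2u^2\cos(2\pi\xi u)\,du=\frac{t^2\sin(2\pi\xi t)}{\pi\xi}+O_\xi(t),\qquad \int_0^t2u^2\sin(2\pi\xi u)\,du=-\frac{t^2\cos(2\pi\xi t)}{\pi\xi}+O_\xi(t),$$
because the remaining integrals $\int_0^t4u\,\frac{\sin(2\pi \xi u)}{2\pi\xi}du$ and $\int_0^t4u\,\frac{\cos(2\pi \xi u)}{2\pi\xi}du$ are $O_\xi(t)$ after one more integration by parts. Insert this termwise in (2), without the terms $m=n$ of the cosine, and divide by $t^2$. $\square$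

For $N=2$ everything is explicit. The only pairs with $m\ne n$ are $(2,1)$ and $(1,2)$, and
$$D_2(t)=\frac{16\cdot2^{-3/4}}{\pi^3(\sqrt2-1)}\,\sin\big(2\pi(\sqrt2-1)t\big)=0.740\ldots\cdot\sin\big(2\pi(\sqrt2-1)t\big).$$

So in this finite model $Q_N(X):=X\,q_N(\sqrt X)$ equals $C_N(X)X+D_N(\sqrt X)X+O_N(\sqrt X)$. The sum frequencies $\sqrt m+\sqrt n$ give $C_N$, and the difference frequencies $\sqrt m-\sqrt n$ give $D_N$, of the same order. For every $N\ge2$ the function $D_N$ does not tend to $0$: its Fourier coefficient at $\sqrt2-1$ collects pairs with $\sqrt m-\sqrt n=\sqrt2-1$, all with positive amplitude. Hence a formula "$Q_N(X)=C_N(X)X+O(X^\vartheta)$ with $\vartheta<1$" is false in the model. Note also that $q_N$ has mean $0$.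

What changes when all frequencies are present? The double sum over differences is infinite, pairs far out have differences arbitrarily close to $0$, and it is not clear that the limits $N\to\infty$ and $t\to\infty$ may be exchanged. We shall see that at every fixed nonzero frequency they may, which is enough to settle the question below, and that at frequency $0$ they may not.

## 2. The circle problem, the conjecture, and three theorems

For $x\ge0$ let
$$P(x)={\sum_{1\le n\le x}}'r(n)-\pi x+1,$$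
where the prime means that $r(x)$ gets weight $\frac12$ if $x$ is an integer. This is the error when the number of lattice points in the disk of radius $\sqrt x$ is approximated by its area. By hand: $P(x)=1-\pi x$ for $0\le x<1$, $P(x)=5-\pi x$ for $1<x<2$, $P(x)=9-\pi x$ for $2<x<4$. Let
$$C=\frac1{3\pi^2}\sum_{n\ge1}\frac{r^2(n)}{n^{3/2}}=\frac{16}{3\pi^2}\frac{\zeta_{\mathbb Q(i)}(\frac32)^2}{\zeta(3)}(1+2^{-3/2})^{-1}=1.69396\ldots,\qquad \int_0^XP(x)^2dx=CX^{3/2}+Q(X).$$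
It is known that $Q(X)\ll X\log X\log\log X$, and that for $X\ge1$ the limit $C(X)=\lim_{N\to\infty}C_N(X)$ exists. The following conjecture comes from "The mean square discrepancy in the circle problem" (https://msp.org/cnt/2019/8-3/moscow-v8-n3-p05-p.pdf).

**Conjecture.** There is a constant $0<\vartheta<1$ such that, as $X\to\infty$, $Q(X)=C(X)X-X+O(X^\vartheta)$.

We prove that it is false for every $\vartheta<1$. For $X,t\ge1$ put
$$q(t)=\frac{Q(t^2)}{t^2},\qquad \mathcal E(X)=Q(X)-C(X)X+X,\qquad E(t)=\frac{\mathcal E(t^2)}{t^2}=q(t)+1-C(t^2).$$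

**Definition.** For $\lambda>0$ let
$$B_\lambda=\frac1{\pi^3\lambda}\sum_{m>n\ge1,\ \sqrt m-\sqrt n=\lambda}\frac{r(m)r(n)}{(mn)^{3/4}} .$$

Two examples. For $\lambda=1$ the equation $\sqrt m=\sqrt n+1$ gives $m=n+1+2\sqrt n$, so $\sqrt n$ is rational, $n=b^2$, $m=(b+1)^2$, and $B_1=\frac1{\pi^3}\sum_{b\ge1}r(b^2)r((b+1)^2)(b(b+1))^{-3/2}$ is an infinite series. For $\lambda=\mu:=\sqrt2-1$ there is only the pair $(2,1)$. Indeed let $m=a^2s$, $n=b^2s'$ with $s,s'$ squarefree and $a\sqrt s-b\sqrt{s'}=\sqrt2-1$. Square roots of distinct squarefree integers are linearly independent over $\mathbb Q$. If $s=s'$, the left side is a rational multiple of one radical, while the right side involves both $\sqrt2$ and $\sqrt1$; impossible. If $s\ne s'$, comparing coefficients, and using $a,b\geq 1$, forces $s=2$, $a=1$, $s'=1$, $b=1$. As $r(1)=r(2)=4$,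
$$B_\mu=\frac{16\cdot2^{-3/4}}{\pi^3(\sqrt2-1)}=0.740\ldots\tag{4}$$

**Theorem 1.** For every $\lambda>0$, $B_\lambda<\infty$ and $\mathbb M(E(t)e(-\lambda t))$ exists and equals $B_\lambda/(2i)$. In particular, with $\mu=\sqrt2-1$ and $B_\mu$ as in (4),
$$\liminf_{T\to\infty}\frac1T\int_1^T\frac{|\mathcal E(t^2)|}{t^2}\,dt\ \ge\ \tfrac12B_\mu>0.37 .$$
Hence $\mathcal E(X)\ne o(X)$, and the conjecture is false for every $\vartheta<1$.

**Theorem 2.** We have
$$\lim_{N\to\infty}\limsup_{T\to\infty}\frac1T\int_T^{2T}\Big|\frac{Q(t^2)}{t^2}-C(t^2)+1-D_N(t)\Big|^2dt=0 .$$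

**Theorem 3.** (i) $\int_1^X\mathcal E(x)^2dx\sim\frac{\sigma^2}3X^3$ with $\sigma^2=\frac12\sum_{\lambda>0}B_\lambda^2$ and $0.27<\sigma^2<\infty$. (ii) The distribution of $E(t)$ for $t$ uniform in $[T,2T]$ converges weakly as $T\to\infty$. (iii) $\limsup_{X\to\infty}\mathcal E(X)/X=+\infty$ and $\liminf_{X\to\infty}\mathcal E(X)/X=-\infty$; in particular $\mathcal E(X)\ne O(X)$.

We use the following facts.

1. The facts quoted above about $C$, $Q$ and $C(X)$; in particular $q(t)\ll t^\varepsilon$ for $t\ge1$.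
2. Asymptotics of Bessel functions.
3. Linear independence over $\mathbb Q$ of $\sqrt s$, $s\ge1$ squarefree (Besicovitch, 1940).
4. $r(n)=4\sum_{d\mid n}\chi(d)\ll n^\varepsilon$, where $\chi$ is the nontrivial character mod $4$; and Gauss's bound $P(x)\ll\sqrt x$ for $x\ge1$.
5. For Theorem 2: Weil's bound $|K(a,b;c)|\le\tau(c)(a,b,c)^{1/2}c^{1/2}$ (in Estermann's form for composite $c$) for the Kloosterman sum $K(a,b;c)=\sum_{u\bmod c,\,(u,c)=1}e((au+b\bar u)/c)$ with $c$ odd, where $\tau$ is the divisor function.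
6. For Theorem 3(iii): Landau's theorem $\#\{n\le x:r(n)>0\}\sim Kx/\sqrt{\log x}$ with $K>0$.

Conventions: $\hat g(\xi)=\int g(v)e(-\xi v)\,dv$; $\varepsilon>0$ is arbitrarily small, and implied constants may depend on it.

## 3. Mean values and a block inequality

Two elementary remarks on $\mathbb M$ are used constantly.

(a) If $g(t)=\sum_jc_je(\xi_jt)+\beta(t)$ with $\sum|c_j|<\infty$, $\beta$ bounded and $\beta(t)\to0$, then $\mathbb M(g\,e(-\lambda\cdot))=\sum_{\xi_j=\lambda}c_j$: this is clear for one exponential, and $\mathbb M_T$ of the tail of the series is bounded by the tail of $\sum|c_j|$.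

(b) If each $\mathbb M(g_Ne(-\lambda\cdot))$ exists and $\eta_N:=\limsup_{T}\mathbb M_T(|g-g_N|)\to0$ as $N\to\infty$, then $\mathbb M(g\,e(-\lambda\cdot))$ exists and equals $\lim_N\mathbb M(g_Ne(-\lambda\cdot))$. Indeed $\limsup_T|\mathbb M_T(g\,e(-\lambda\cdot))-\mathbb M(g_Ne(-\lambda\cdot))|\le\eta_N$, so the values $\mathbb M_T(ge(-\lambda\cdot))$ oscillate asymptotically by at most $2\eta_N$ for every $N$; they converge, to a limit within $\eta_N$ of $\mathbb M(g_Ne(-\lambda\cdot))$.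

If $\mathbb M(g)$ exists, then also $\frac1T\int_T^{2T}g=2\mathbb M_{2T}(g)-\mathbb M_T(g)\to\mathbb M(g)$.

The next lemma bounds the mean square of a trigonometric sum by grouping frequencies that an interval of length $Z$ cannot separate.

**Lemma 1.** Let $\sum|c_j|<\infty$, $\xi_j\in\mathbb R$, let $I$ be an interval of length $Z$, and for $k\in\mathbb Z$ put $w_k=\sum_{\xi_j\in[k/Z,(k+1)/Z)}|c_j|$. Then $\int_I|\sum_jc_je(\xi_jt)|^2dt\le8Z\sum_kw_k^2$.

**Proof.** Translating multiplies each $c_j$ by a number of modulus $1$, so take $I=[-Z/2,Z/2]$. There $|\pi t/Z|\le\pi/2$, so $\frac{\sin(\pi t/Z)}{\pi t/Z}\ge\frac2\pi$, and $1_I(t)\le\frac{\pi^2}4\big(\frac{\sin(\pi t/Z)}{\pi t/Z}\big)^2$. The Fourier transform of the squared factor is $Z(1-Z|\xi|)_+$. Expanding the square, the integral is at most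
$$\frac{\pi^2}4Z\sum_{|\xi_j-\xi_l|<1/Z}|c_jc_l|\le\frac{\pi^2}4Z\sum_kw_k(w_{k-1}+w_k+w_{k+1})\le\frac{3\pi^2}4Z\sum_kw_k^2,$$
because $\xi_j,\xi_l$ lie in equal or adjacent blocks; and $\frac{3\pi^2}{4}<8$. $\square$

## 4. Fourier coefficients at nonzero frequencies: proof of Theorem 1

We do not try to prove a formula for $q$. We only compute, for fixed $\lambda>0$, the number $\mathbb M(q\,e(-\lambda\cdot))$. Scaling by $F(t)=P(t^2)t^{-1/2}$ turns $Q$ into an integral of $F^2$, and differentiating turns the coefficient of $q$ into one of $F^2$. The latter is computed from the polynomials $F_N$, because the leading constant $C$ is exactly Parseval's identity for $F$.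

**Step 1. The coefficients of $C(t^2)$.** This step shows that $C(t^2)$ is a mean square limit of $C_N(t^2)$, so that its coefficients can be read off. The annulus $j\le|v|<j+1$ contains $\ll j$ lattice points ($j\ge1$), so $\sum_{j\le\sqrt n<j+1}r(n)n^{-3/4}\ll j^{-1/2}$. If $\sqrt m\in[i,i+1)$, $\sqrt n\in[j,j+1)$ and $\sqrt m+\sqrt n\in[k,k+1)$, then $i+j\in\{k-1,k\}$. Hence the terms of $C_N(t^2)$ with $\sqrt m+\sqrt n\in[k,k+1)$ have total coefficient
$$w_k\ll\frac1k\sum_{i+j\in\{k-1,k\},\ i,j\ge1}(ij)^{-1/2}\ll\frac1k .\tag{5}$$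
For $N<N'$ the terms of $C_{N'}-C_N$ have $\sqrt m+\sqrt n>\sqrt N$. Lemma 1 with $Z=1$ gives $\int_I|C_{N'}(t^2)-C_N(t^2)|^2dt\ll\sum_{k\ge\sqrt N-1,\,k\ge 2}k^{-2}\ll N^{-1/2}$ for every unit interval $I\subset[1,\infty)$. (A cosine is two exponentials; the blocks at negative frequencies are treated in the same way. We shall not repeat this.) Let $N'\to\infty$ and use Fatou's lemma:
$$\int_I|C(t^2)-C_N(t^2)|^2dt\ll N^{-1/2}\qquad\text{uniformly in }I\subset[1,\infty),\ |I|=1.\tag{6}$$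
By Cauchy–Schwarz and remark (b), $\mathbb M(C(t^2))=0$, and for $\lambda>0$
$$\mathbb M(C(t^2)e(-\lambda t))=\frac{\Sigma_\lambda}{4\pi^3\lambda},\qquad\Sigma_\lambda=\sum_{\sqrt m+\sqrt n=\lambda}\frac{r(m)r(n)}{(mn)^{3/4}}\quad\text{(ordered pairs)}.\tag{7}$$
The sum $\Sigma_\lambda$ is finite since $m,n\le\lambda^2$.

**Step 2. A series for the integral of $P$.** The purpose is an absolutely convergent expansion. Let $P_1(x)=\int_0^xP$. Since $\pi y+P(y)$ counts the lattice points $v$ with $|v|^2\le y$ (for almost every $y$), $\int_0^x(\pi y+P(y))dy=\sum_{v\in\mathbb Z^2}(x-|v|^2)_+$. The Fourier transform of $(x-|v|^2)_+$ at $k\ne0$ is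
$$2\pi\int_0^{\sqrt x}(x-\rho^2)\rho J_0(2\pi|k|\rho)\,d\rho=\frac x{\pi|k|^2}J_2(2\pi|k|\sqrt x),$$
by $\int_0^R(R^2-\rho^2)\rho J_0(a\rho)d\rho=\frac{2R^2}{a^2}J_2(aR)$; at $k=0$ it is $\frac{\pi x^2}2$. Since $J_2(z)\ll z^{-1/2}$ and $\sum r(n)n^{-5/4}<\infty$, these values are absolutely summable over $k$, Poisson summation applies, and
$$P_1(x)=\frac x\pi\sum_{n\ge1}\frac{r(n)}nJ_2(2\pi\sqrt{nx}),\tag{8}$$
absolutely and locally uniformly on $(0,\infty)$. By $J_2(z)=-\sqrt{2/(\pi z)}\cos(z-\frac\pi4)+O(z^{-3/2})$, for $t\ge1$,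
$$P_1(t^2)=-\frac{t^{3/2}}{\pi^2}\sum_{n\ge1}r(n)n^{-5/4}\cos\Big(2\pi\sqrt n\,t-\frac\pi4\Big)+O(t^{1/2}).\tag{9}$$

**Step 3. The coefficients of $F(t)=P(t^2)t^{-1/2}$.** We show that they are those of the polynomials (1). As $F\,dt=\frac12t^{-3/2}\,dP_1(t^2)$ and $P_1(t^2)\ll t^{3/2}$, integration by parts gives, for real $\lambda$,
$$\int_1^TF(t)e(-\lambda t)dt=\pi i\lambda\int_1^TP_1(t^2)t^{-3/2}e(-\lambda t)dt+O(\log 2T);$$
the boundary terms are $O(1)$, and the derivative of $t^{-3/2}$ produces $\frac34\int_1^TP_1(t^2)t^{-5/2}e(-\lambda t)dt\ll\log2T$. By (9) and remark (a), $\mathbb M(Fe(-\lambda\cdot))$ exists, vanishes unless $\lambda=\pm\sqrt n$ with $n\ge1$, and for $\lambda=\sqrt n$ equals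
$$\pi i\sqrt n\cdot\Big(-\frac1{\pi^2}\Big)\cdot\frac12r(n)n^{-5/4}e^{-i\pi/4}=-\frac{e^{i\pi/4}}{2\pi}r(n)n^{-3/4}.$$
(At $\lambda=-\sqrt n$ take the complex conjugate.) For $n\le N$ these are the coefficients of $F_N$. Writing $F_N$ as a sum of exponentials, we get
$$\mathbb M(FF_N)=\mathbb M(F_N^2)=\frac1{2\pi^2}\sum_{n\le N}r(n)^2n^{-3/2}.$$

**Step 4. Parseval for $F$.** Here the value of $C$ enters; the aim is that $F_N\to F$ in mean square. With $I(x)=\int_0^xP^2=Cx^{3/2}+O(x^{1+\varepsilon})$,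
$$\int_1^TF^2dt=\int_1^{T^2}P(x)^2\frac{dx}{2x}=\Big[\frac{I(x)}{2x}\Big]_1^{T^2}+\int_1^{T^2}\frac{I(x)}{2x^2}dx=\Big(\frac C2+C\Big)T+O(T^{2\varepsilon}\log 2T),$$
so $\mathbb M(F^2)=\frac32C=\frac1{2\pi^2}\sum_{n\ge1}r(n)^2n^{-3/2}$. Therefore
$$\mathbb M(|F-F_N|^2)=\mathbb M(F^2)-2\mathbb M(FF_N)+\mathbb M(F_N^2)=\frac1{2\pi^2}\sum_{n>N}r(n)^2n^{-3/2}\longrightarrow0\quad(N\to\infty).\tag{10}$$

**Step 5. The coefficients of $F^2$.** We pass to the limit in (2). Since $|F^2-F_N^2|=|F-F_N||F+F_N|$, Cauchy–Schwarz and (10) show $\limsup_T\mathbb M_T(|F^2-F_N^2|)\to0$ as $N\to\infty$. Let $\lambda>0$. In (2), $\cos2\pi(\sqrt m-\sqrt n)t$ has coefficient $\frac12$ at $\lambda$ if $\sqrt m-\sqrt n=\pm\lambda$; the two signs correspond to the two orders of the pair. And $-\sin2\pi(\sqrt m+\sqrt n)t$ has coefficient $-\frac1{2i}=\frac i2$ at $\lambda$ if $\sqrt m+\sqrt n=\lambda$. So, with $B^{(N)}_\lambda$ the part of $B_\lambda$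 with $m,n\le N$, for $N\ge\lambda^2$
$$\mathbb M(F_N^2e(-\lambda\cdot))=\frac1{2\pi^2}\Big(\pi^3\lambda B^{(N)}_\lambda+\frac i2\Sigma_\lambda\Big).$$
The real parts are nondecreasing in $N$ and at most $\mathbb M(F_N^2)\le\mathbb M(F^2)$, so $B_\lambda<\infty$. By remark (b),
$$\mathbb M(F^2e(-\lambda\cdot))=\frac1{2\pi^2}\Big(\pi^3\lambda B_\lambda+\frac i2\Sigma_\lambda\Big).\tag{11}$$

**Step 6. From $F^2$ to $q$.** A differential equation for $q$ transfers (11). Substituting $x=u^2$ in $\int_0^{t^2}P^2$ gives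
$$Q(t^2)=\int_0^t2u^2\Big(F(u)^2-\frac32C\Big)du,\qquad\text{so}\qquad q'(t)=2\Big(F(t)^2-\frac32C\Big)-\frac{2q(t)}t\ \text{ almost everywhere},\tag{12}$$
and $q$ is locally absolutely continuous. Integrating by parts and using $q\ll t^\varepsilon$ twice,
$$\int_1^Tq\,e(-\lambda t)dt=\frac1{2\pi i\lambda}\int_1^Tq'e(-\lambda t)dt+O(T^\varepsilon)=\frac1{\pi i\lambda}\int_1^T\Big(F^2-\frac32C\Big)e(-\lambda t)dt+O(T^\varepsilon).$$
With (11),
$$\mathbb M(q\,e(-\lambda\cdot))=\frac1{2\pi^3i\lambda}\Big(\pi^3\lambda B_\lambda+\frac i2\Sigma_\lambda\Big)=\frac{B_\lambda}{2i}+\frac{\Sigma_\lambda}{4\pi^3\lambda}.$$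
Subtract (7) and use $\mathbb M(e(-\lambda\cdot))=0$: the sum frequencies cancel, and $\mathbb M(E\,e(-\lambda\cdot))=B_\lambda/(2i)$.

**Step 7. Contradiction with the conjecture.** Take $\lambda=\mu$. Then $\mathbb M_T(|E|)\ge|\mathbb M_T(E\,e(-\mu\cdot))|\to\frac12B_\mu$, which is $0.370\ldots>0.37$ by (4). If $\mathcal E(X)=O(X^\vartheta)$ with $\vartheta<1$, or merely $\mathcal E(X)=o(X)$, then $E(t)\to0$ and $\mathbb M_T(|E|)\to0$ ($E$ is locally integrable on $[1,\infty)$ by (6)), a contradiction. $\blacksquare$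

## 5. Frequency zero and the near-diagonal pairs

Theorem 1 says which term is missing, but not that adding it gives a correct formula. The natural attempt is to let $N\to\infty$ in Proposition 1. It stops at two points.

First, the series for $D_N$ does not converge absolutely. For $M\le n<m\le2M$ we have $\sqrt m-\sqrt n\le\frac{M}{2\sqrt M}=\frac12\sqrt M$ and $(mn)^{-3/4}\ge(2M)^{-3/2}$, so these pairs contribute at least
$$2\cdot2^{-3/2}M^{-2}\sum_{M\le n<m\le2M}r(m)r(n)\gg1$$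
to the sum of absolute values, since $\sum_{M\le n\le2M}r(n)\gg M$ and $\sum_{M\le n\le2M}r(n)^2\ll M^{1+\varepsilon}$ for large $M$. Every dyadic range gives a contribution bounded below.

Second, the limit would give the wrong constant. Each $q_N$ has mean $0$ by Proposition 1, but Theorem 2 implies that $q$ has mean $-1$ (we check this at the end of Section 7). In Section 4 the frequency $\lambda=0$ was excluded because Step 6 divides by $\lambda$; and this is where the two limits do not commute. The responsible pairs are $m=n+h$ with $\sqrt m-\sqrt n\approx h/(2\sqrt n)\lesssim1/T$, so $n\gtrsim h^2T^2$: on $[T,2T]$ their frequencies cannot be told apart from $0$.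

To get past this we cut $q$ at frequency $1/\Delta$ with $\Delta=T^{1-1/100}$. Above the cut, the factor $1/(\sqrt m-\sqrt n)$ is tamed and Lemma 1 suffices. Below the cut, there is an average of $F^2$ against a slowly varying weight, and the near-diagonal pairs are summed by arithmetic, through the correlations $\sum_nr(n)r(n+h)w(n)$. The constant $-1$ comes out of the average size of these correlations. They come first.

## 6. Correlations of $r(n)$ and $r(n+h)$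

In this section $q$ denotes a modulus, not the function of Section 2.

**Lemma 2.** Let $M,Y\ge1$, let $h$ be an integer with $1\le h\le M$, and let $w\in C_c^\infty([M,4M])$ satisfy $|w^{(j)}|\le W(Y/M)^j$ for $0\le j\le4$. Then
$$\sum_nr(n)r(n+h)w(n)=c(h)\int w+O_\varepsilon(WY^2M^{3/4+\varepsilon}),$$
where $c(h)$ depends only on $h$, $c(h)\ll\tau(h)$, $\sum_{h\le H}|c(h)|\ll H$ and $\sum_{h\le H}c(h)=\pi^2H+o(H)$.

**Step 1. Opening $r(n+h)$.** We write $r(n+h)$ as a sum over divisors of size at most about $\sqrt M$, so that only residue classes to small moduli occur. Choose a smooth nonincreasing $U:(0,\infty)\to[0,1]$ with $U=1$ on $(0,\frac12]$, $U=0$ on $[2,\infty)$ and $U(x)+U(1/x)=1$. Let $\ell=n+h\in[M,5M]$. If $de=\ell$, then $d^2/\ell=d/e$ and $e^2/\ell=e/d$, so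
$$r(\ell)=4\sum_{de=\ell}\chi(d)\big[U(d^2/\ell)+U(e^2/\ell)\big].$$
In the second part fix $e$; then $d\equiv\iota\pmod4$, $\iota=\pm1$, means $\ell\equiv\iota e\pmod{4e}$. With $w_d(x)=w(x)U(d^2/(x+h))$,
$$\sum_nr(n)r(n+h)w(n)=4\sum_d\chi(d)\sum_{n\equiv-h\,(d)}r(n)w_d(n)+4\sum_e\sum_{\iota=\pm1}\iota\sum_{n\equiv-h+\iota e\,(4e)}r(n)w_e(n).\tag{13}$$
Only $d,e\le\sqrt{2\cdot5M}\le4\sqrt M$ occur. The derivatives of order $j$ of $U(d^2/(x+h))$ are $\ll M^{-j}$, as $y^iU^{(i)}(y)$ is bounded; since $Y\ge1$, $w_d^{(j)}\ll W(Y/M)^j$ for $j\le4$.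

**Step 2. Poisson summation in residue classes.** This separates a main term from exponential sums. Let $q\le16\sqrt M$, let $b$ be a residue mod $q$, and let $w_*$ be one of the $w_d$ or $w_e$. Since $r(n)$ counts $v\in\mathbb Z^2$ with $|v|^2=n$, splitting $v$ into classes mod $q$ gives
$$\sum_{n\equiv b\,(q)}r(n)w_*(n)=\frac1{q^2}\sum_{k\in\mathbb Z^2}S_b(k;q)\,\Omega(k/q),\qquad S_b(k;q)=\sum_{\substack{v\bmod q\\|v|^2\equiv b\,(q)}}e(k\cdot v/q),\tag{14}$$
where $\Omega$ is the Fourier transform of $x\mapsto w_*(|x|^2)$ on $\mathbb R^2$. We have $\Omega(0)=\pi\int w_*$. A derivative of order $j\le4$ of $w_*(|x|^2)$ is a combination of terms $w_*^{(i)}(|x|^2)\times$ (monomial of degree $2i-j$) with $j/2\le i\le j$, hence $\ll W(Y/M)^iM^{i-j/2}\le W(Y/\sqrt M)^j$. The support has area $\ll M$, so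
$$\Omega(\xi)\ll WM(1+|\xi|\sqrt M/Y)^{-4}.\tag{15}$$

**Step 3. The exponential sums at odd moduli.** We reduce them to Kloosterman sums. Let $q=2^aq'$ with $q'$ odd. By the Chinese remainder theorem, $S_b(k;q)=S_b(\overline{q'}k;2^a)\,S_b(\overline{2^a}k;q')$. For the odd factor detect $|v|^2\equiv b$ by additive characters:
$$S_b(k;q')=\frac1{q'}\sum_{u\bmod q'}e(-ub/q')\sum_{v\bmod q'}e\big((u|v|^2+k\cdot v)/q'\big).$$
Put $g=(u,q')$, $u=gu_1$, $q_1=q'/g$. Writing $v=v'+q_1v''$ with $v'$ mod $q_1$, $v''$ mod $g$, the sum over $v''$ vanishes unless $g\mid k_1,k_2$, and is $g^2$ otherwise. Completing the two squares mod the odd number $q_1$, the inner sum is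
$$g^2\,e\big(-\overline{4u_1}\,|k/g|^2/q_1\big)\,G(u_1;q_1)^2=g^2\chi(q_1)q_1\,e\big(-\overline{4u_1}\,|k/g|^2/q_1\big),$$
since the quadratic Gauss sum satisfies $G(u_1;q_1)^2=\chi(q_1)q_1$ for odd $q_1$. As $g^2q_1/q'=g$,
$$S_b(k;q')=\sum_{g\mid(q',k_1,k_2)}g\,\chi(q'/g)\,K\big(-b,-\overline4\,|k/g|^2;q'/g\big).\tag{16}$$
In (13) we have $b\equiv-h$ mod $q'$ (in the second part because $q'\mid e$). Weil's bound gives $|K|\le\tau(q')(h,q')^{1/2}(q'/g)^{1/2}$, so for $k\ne0$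
$$|S_b(k;q')|\le\tau(q')^2\,q'^{1/2}\,(q',k_1,k_2)^{1/2}\,(h,q')^{1/2}.\tag{17}$$
Multiplying $k$ by $\overline{2^a}$ does not change the gcd.

**Step 4. The factor at $2$.** A trivial bound suffices. First, $\#\{y\bmod2^i:y^2\equiv c\}\le4(c,2^i)^{1/2}$. If $2^i\mid c$, the number is $2^{\lfloor i/2\rfloor}$. Otherwise, if there is a solution, the exact power of $2$ in $c$ is $2^{2j}$ with $2j<i$, and $y=2^jz$ with $z$ odd and $z^2\equiv c/2^{2j}$ mod $2^{i-2j}$; there are at most $4$ such $z$ mod $2^{i-2j}$, each lifts to $2^j$ values mod $2^{i-j}$, and $y$ mod $2^i$ is determined by $z$ mod $2^{i-j}$. Hence, using this bound twice,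
$$|S_b(\cdot;2^a)|\le\sum_{x\bmod2^a}4(b-x^2,2^a)^{1/2}\le4\sum_{i\le a}2^{i/2}\cdot2^{a-i}\cdot4\cdot2^{i/2}=16(a+1)2^a.\tag{18}$$

**Step 5. The terms $k\ne0$ are error.** For $A>0$, $\sum_{k\in\mathbb Z^2,\,k\ne0}(1+A|k|)^{-4}\ll A^{-2}$. Use $(q',k_1,k_2)^{1/2}\le\sum_{g\mid q',\,g\mid k}g^{1/2}$ and apply this with $k=gk'$, $A=g\sqrt M/(qY)$. By (15), (17), (18) the terms $k\ne0$ in (14) contribute
$$\ll q^{-2}\cdot WM\cdot(a+1)2^a\tau(q')^2q'^{1/2}(h,q')^{1/2}\sum_{g\mid q'}g^{1/2}\Big(\frac{qY}{g\sqrt M}\Big)^2\ll WY^2M^\varepsilon\,2^aq'^{1/2}(h,q')^{1/2}.$$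
Each $q$ occurs at most three times in (13). As $\sum_{q'\le R}(h,q')^{1/2}\le\sum_{g\mid h}g^{1/2}\frac Rg\le\tau(h)R$, the sum over $2^aq'\le16\sqrt M$ is
$$\ll WY^2M^\varepsilon\sum_{a\ge0}2^a(\sqrt M2^{-a})^{3/2}\ll WY^2M^{3/4+\varepsilon}.$$

**Step 6. An auxiliary bound.** For the main terms we need, for $\alpha\ge1$, uniformly in $\alpha$ and in $1\le h\le M$,
$$\sum_{q\ge1}(q,h)q^{-2}\min(1,\alpha q/\sqrt M)\ll_\varepsilon\min(1,\alpha M^{-1/2})M^\varepsilon.\tag{19}$$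
Put $R=\sqrt M/\alpha\le\sqrt M$. If $R\le1$, the left side is at most $\sum_{g\mid h}g\sum_{g\mid q}q^{-2}\ll\tau(h)\ll M^\varepsilon$. If $R>1$, the terms $q\le R$ give at most $R^{-1}\sum_{g\mid h}g\sum_{q\le R,\,g\mid q}q^{-1}\le R^{-1}\tau(h)(1+\log R)\ll R^{-1}M^\varepsilon$. The terms $q>R$ give at most $\sum_{g\mid h}g\sum_{q>R,\,g\mid q}q^{-2}$, where the inner sum is $\ll1/(gR)$ if $g\le R$ and $\ll g^{-2}\le1/(gR)$ if $g>R$; the total is $\ll\tau(h)/R$.

**Step 7. The terms $k=0$, first part of (13).** Let $\mathcal N_b(q)=S_b(0;q)$, the number of $v$ mod $q$ with $|v|^2\equiv b$, and let $c_q(h)=K(h,0;q)$ be Ramanujan's sum, $|c_q(h)|\le(q,h)$. By (16) with $k=0$, for odd $d$,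
$$\frac{\chi(d)\mathcal N_{-h}(d)}{d^2}=\sum_{gq=d}\frac{\chi(g)}g\,\frac{c_q(h)}{q^2},\tag{20}$$
since $\chi(d)\chi(q)=\chi(g)$. Next, for $y>0$,
$$\sum_{g\ge1}\frac{\chi(g)}gU(g^2y^2)=\frac\pi4+O(\min(1,y)).\tag{21}$$
Indeed $\sum_g\chi(g)/g=\frac\pi4$, and $1-U(g^2y^2)$ is nondecreasing in $g$, with values in $[0,1]$ and zero for $g\le1/(\sqrt2y)$. As $\sum_{g>G}\chi(g)/g\ll1/G$, partial summation gives $\sum_g\frac{\chi(g)}g(1-U(g^2y^2))\ll y$. The left side of (21) is also bounded by $1$, as an alternating sum with decreasing terms.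

The first part of (13) contributes $4\pi\int w(x)\sum_{q\text{ odd}}\frac{c_q(h)}{q^2}\sum_g\frac{\chi(g)}gU\big(\frac{g^2q^2}{x+h}\big)dx$. By (21) with $y=q/\sqrt{x+h}\le q/\sqrt M$, (19) with $\alpha=1$, and $\int|w|\le3MW$, this is
$$\pi^2\sum_{q\text{ odd}}\frac{c_q(h)}{q^2}\int w+O(WM^{1/2+\varepsilon}).$$

**Step 8. The terms $k=0$, second part.** Write $e=2^\nu e'$, $e'$ odd. Then $\mathcal N_{-h+\iota e}(4e)=\mathcal N_{-h}(e')\,\mathcal N_{-h+\iota e}(2^{\nu+2})$. As $e'\equiv\chi(e')$ mod $4$, $\iota e\equiv2^\nu\iota\chi(e')$ mod $2^{\nu+2}$. Hence $\sum_\iota\iota\,\mathcal N_{-h+\iota e}(4e)=\chi(e')\mathcal N_{-h}(e')\lambda_\nu(h)$ with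
$$\lambda_\nu(h)=\mathcal N_{-h+2^\nu}(2^{\nu+2})-\mathcal N_{-h-2^\nu}(2^{\nu+2})\ll(\nu+1)2^\nu$$
by (18). Since $(4e)^2=4^{\nu+2}e'^2$, we may use (20) for $e'=gq$ and (21) with $y=2^\nu q/\sqrt{x+h}$. By (19) with $\alpha=2^\nu$ the second part contributes $\pi^2\sum_{\nu\ge0}\frac{\lambda_\nu(h)}{4^{\nu+2}}\sum_{q\text{ odd}}\frac{c_q(h)}{q^2}\int w$ with error
$$\ll WM^{1+\varepsilon}\sum_{\nu\ge0}(\nu+1)2^{-\nu}\min(1,2^\nu M^{-1/2})\ll WM^{1/2+2\varepsilon}.$$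
Altogether the asymptotic formula holds with
$$c(h)=\pi^2\Big(1+\sum_{\nu\ge0}\lambda_\nu(h)4^{-\nu-2}\Big)\sum_{q\text{ odd}}\frac{c_q(h)}{q^2}.\tag{22}$$

**Step 9. The size and the mean of $c(h)$.** The $\nu$-sum converges absolutely and uniformly in $h$, so $|c(h)|\ll\sum_q(q,h)q^{-2}\ll\tau(h)$. Since $\sum_{h\le H}(q,h)\le\sum_{g\mid q}g\cdot\frac Hg=\tau(q)H$, we get $\sum_{h\le H}|c(h)|\ll H\sum_q\tau(q)q^{-2}\ll H$, and the terms $q>Z$ in (22) have mean absolute value $\ll\sum_{q>Z}\tau(q)q^{-2}\to0$ as $Z\to\infty$; likewise the terms $\nu>Z$ have mean absolute value $\ll\sum_{\nu>Z}(\nu+1)2^{-\nu}\to0$. So the mean of $c(h)$ may be computed termwise. For fixed $q,\nu$ the functions $c_q(h)$ (odd period $q$) and $\lambda_\nu(h)$ (period $2^{\nu+2}$) have coprime periods, so the mean of the product is the product of the means. The mean of $\lambda_\nu$ is $0$, because $\mathcal N_{-h+2^\nu}$ and $\mathcal N_{-h-2^\nu}$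 have equal averages over a period; the mean of $c_q$ is $0$ for $q>1$ and $1$ for $q=1$. Thus $c(h)$ has mean $\pi^2$. $\square$

As an example, $c(1)=8$. For odd $b$ and $i\ge3$, $\mathcal N_b(2^i)$ depends only on $b$ mod $4$: it is $0$ if $b\equiv3$, and if $b\equiv1$ then one coordinate is odd and the other, $y$, is even with $b-y^2\equiv1$ mod $8$, which fixes $y$ mod $4$ and leaves $2^{i-2}$ values of $y$, each with $4$ values of the odd coordinate; in total $2\cdot4\cdot2^{i-2}=2^{i+1}$. The two residues in $\lambda_\nu(1)$ with $\nu\ge1$ agree mod $4$, so $\lambda_\nu(1)=0$; and $\lambda_0(1)=\mathcal N_0(4)-\mathcal N_2(4)=4-4=0$ (both coordinates even, respectively odd). Since $c_q(1)=\mu(q)$ is the Möbius function, $c(1)=\pi^2\sum_{q\text{ odd}}\mu(q)q^{-2}=\pi^2\cdot\frac{6}{\pi^2}\cdot\frac43=8$.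

## 7. Splitting $q$ into a high-frequency and a low-frequency part

From here $q$ is again the function $Q(t^2)/t^2$.

**Step 1. Reduction to a pure cosine series.** We replace $F$ by the series (1) with $N=\infty$ and check that this changes $q$ by $o(1)$. The series (8) converges locally uniformly, so it may be differentiated termwise in $\mathcal D'(0,\infty)$. From $(z^2J_2(z))'=z^2J_1(z)$ we get $P(x)=\sqrt x\sum r(n)n^{-1/2}J_1(2\pi\sqrt{nx})$, that is,
$$F(t)=\sqrt t\sum_{n\ge1}r(n)n^{-1/2}J_1(2\pi\sqrt n\,t)\quad\text{in }\mathcal D'(0,\infty).$$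
Let $J^\circ(z)=J_1(z)-\sqrt{2/(\pi z)}\cos(z-\frac{3\pi}4)$; then $J^\circ(z)$ and its derivative are $O(z^{-3/2})$ for $z\ge1$. Put
$$\delta(t)=\sqrt t\sum_{n\ge1}r(n)n^{-1/2}J^\circ(2\pi\sqrt n\,t),\qquad F_\infty=F-\delta.$$
The $n$-th term of $\delta$ is $\ll t^{-1}r(n)n^{-5/4}$ locally uniformly, so the series converges absolutely and locally uniformly on $(0,\infty)$, $\delta(t)=O(1/t)$ for $t\ge1$, and since $\cos(z-\frac{3\pi}4)=-\cos(z+\frac\pi4)$,
$$F_\infty(t)=-\frac1\pi\sum_{n\ge1}r(n)n^{-3/4}\cos\Big(2\pi\sqrt n\,t+\frac\pi4\Big)\quad\text{in }\mathcal D'(0,\infty).$$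
The next term of the Bessel asymptotics, $J_1(z)=\sqrt{\frac2{\pi z}}\big[\cos(z-\frac{3\pi}4)-\frac3{8z}\sin(z-\frac{3\pi}4)+O(z^{-2})\big]$, gives for $t\ge1$
$$\delta(t)=\frac{\Phi(t)}t+O(t^{-2}),\qquad\Phi(t)=-\frac3{16\pi^2}\sum_{n\ge1}r(n)n^{-5/4}\sin\Big(2\pi\sqrt n\,t-\frac{3\pi}4\Big),$$
an absolutely convergent series. Let
$$f=F_\infty^2-\frac32C,\qquad q_\infty(t)=t^{-2}\int_1^t2u^2f(u)\,du\quad(t\ge1).$$
As $F^2-F_\infty^2=2F_\infty\delta+\delta^2$ and $\int_1^t|F_\infty|\ll t$ (because $\mathbb M_T(F^2)$ is bounded),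
$$q(t)-q_\infty(t)=t^{-2}\int_1^t4uF_\infty(u)\Phi(u)\,du+O(1/t).$$
$F_\infty$ has the same Fourier coefficients as $F$, since $\delta(t)\to0$. Its coefficients at $\pm\sqrt n$ are those of $\frac1\pi r(n)n^{-3/4}\cos(2\pi\sqrt n\,t-\frac{3\pi}4)$, so $\mathbb M(F_\infty\sin(2\pi\sqrt n\,t-\frac{3\pi}4))=0$. As the series for $\Phi$ converges absolutely and $\mathbb M_T(|F_\infty|)$ is bounded, $\mathbb M(F_\infty\Phi)=0$, i.e. $\int_1^uF_\infty\Phi=o(u)$. Integration by parts gives $\int_1^t4uF_\infty\Phi\,du=o(t^2)$. Hence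
$$q=q_\infty+o(1),\qquad q_\infty(t)\ll t^\varepsilon,\qquad q_\infty'=2f-2q_\infty/t\ \text{ a.e.}\tag{23}$$

**Step 2. Smoothing.** We make the series absolutely convergent at negligible cost. Let $T$ be large,
$$\kappa=\tfrac1{100},\qquad\Delta=T^{1-\kappa},\qquad\eta=T^{-4},$$
and let $\varepsilon$ be tiny compared with $\kappa$. Let $\varphi,\rho\ge0$ be even, $C^\infty$, supported in $[-1,1]$, of integral $1$; $\varphi_\Delta(v)=\Delta^{-1}\varphi(v/\Delta)$, $\rho_\eta(v)=\eta^{-1}\rho(v/\eta)$. Put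
$$\tilde F=\rho_\eta*F_\infty=-\frac1\pi\sum_{n\ge1}a_n\cos\Big(2\pi\sqrt n\,t+\frac\pi4\Big),\qquad a_n=r(n)n^{-3/4}\hat\rho(\eta\sqrt n),\qquad\tilde f=\tilde F^2-\frac32C.$$
The series converges absolutely since $\hat\rho$ decays faster than any power. We claim
$$\int_{\Delta/2}^{4T}|F_\infty^2-\tilde F^2|\,du\ll T^{-1/2}.\tag{24}$$
By Gauss's bound, $F,F_\infty,\tilde F\ll T^{1/2}$ on this range. For $|v|\le\eta$, the $n$-th term of $\delta$ changes between $u$ and $u+v$ by $\ll u^{-1}r(n)\min(n^{-5/4},\eta n^{-3/4})$: the first bound is the size of the term, the second comes from its derivative, which is $\ll r(n)(n^{-5/4}u^{-2}+n^{-3/4}u^{-1})$. Summing, with the change of regime at $n=\eta^{-2}$, $|\delta(u+v)-\delta(u)|\ll u^{-1}\eta^{1/2}=u^{-1}T^{-2}$. Further, if no $\sqrt n$ lies within $\eta$ of $u$, then $F'\ll T^{1/2}$ on $[u-\eta,u+\eta]$ and $F-\rho_\eta*F\ll\eta T^{1/2}$ at $u$. The exceptional $u$ have measure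 $\ll T^2\eta=T^{-2}$, and there $F-\rho_\eta*F\ll T^{1/2}$. So $\int_{\Delta/2}^{4T}|F_\infty-\tilde F|\ll T^{-2}\log T+T\cdot\eta T^{1/2}+T^{-2}T^{1/2}\ll T^{-3/2}$, and multiplying by $|F_\infty+\tilde F|\ll T^{1/2}$ proves (24).

**Step 3. The cut at frequency $1/\Delta$.** We separate slow and fast variation of $q_\infty$. Let $\Theta(v)=1_{v>0}-\int_{-\infty}^v\varphi_\Delta$. It is odd (a.e.), $|\Theta|\le1$, supported in $[-\Delta,\Delta]$, and its distributional derivative is the Dirac mass at $0$ minus $\varphi_\Delta$, so $\hat\Theta(\xi)=\frac{1-\hat\varphi(\Delta\xi)}{2\pi i\xi}$. For $t\in[T,2T]$, by (23) and (24),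
$$q_\infty-\varphi_\Delta*q_\infty=\Theta*q_\infty'=2\Theta*f-2\Theta*(q_\infty/\cdot)=2\Theta*\tilde f+O(T^{-\kappa+\varepsilon})+O(T^{-1/2}),\tag{25}$$
because $|\Theta*(q_\infty/\cdot)|\ll\Delta T^{-1+\varepsilon}$ and $[t-\Delta,t+\Delta]\subset[\Delta/2,4T]$.

**Proposition A.** $\varphi_\Delta*q_\infty(t)=-1+o(1)$ as $T\to\infty$, uniformly for $t\in[T,2T]$.

**Proposition B.** $\displaystyle\lim_{N\to\infty}\limsup_{T\to\infty}\frac1T\int_T^{2T}\big|2\Theta*\tilde f-C(t^2)-D_N(t)\big|^2dt=0.$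

By (23) and (25), $q+1-C(t^2)-D_N=\big(\varphi_\Delta*q_\infty+1\big)+\big(2\Theta*\tilde f-C(t^2)-D_N\big)+o(1)$ on $[T,2T]$, so the two propositions prove Theorem 2. Theorem 2 in turn gives the claim of Section 5: $C(t^2)$ and $D_N$ have mean $0$, so $\frac1T\int_T^{2T}q\to-1$.

## 8. The high-frequency part: proof of Proposition B

**Step 1. The multiplier.** We compute $2\Theta*\tilde f$. Since $\Theta$ is odd, $\int\Theta(v)\sin(2\pi\xi v)dv=\frac{1-\hat\varphi(\Delta\xi)}{2\pi\xi}$, hence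
$$2\Theta*\cos(2\pi\xi\,\cdot)=\frac{1-\hat\varphi(\Delta\xi)}{\pi\xi}\sin(2\pi\xi t),\qquad2\Theta*\sin(2\pi\xi\,\cdot)=-\frac{1-\hat\varphi(\Delta\xi)}{\pi\xi}\cos(2\pi\xi t),$$
and constants are annihilated. Put $\theta^\pm_{mn}=\hat\rho(\eta\sqrt m)\hat\rho(\eta\sqrt n)\big(1-\hat\varphi(\Delta(\sqrt m\pm\sqrt n))\big)$. Expanding $\tilde F^2$ as in (2),
$$2\Theta*\tilde f=\underbrace{\frac1{2\pi^3}\sum_{m\ne n}\frac{r(m)r(n)\theta^-_{mn}\sin2\pi(\sqrt m-\sqrt n)t}{(mn)^{3/4}(\sqrt m-\sqrt n)}}_{D^{(T)}(t)}+\underbrace{\frac1{2\pi^3}\sum_{m,n}\frac{r(m)r(n)\theta^+_{mn}\cos2\pi(\sqrt m+\sqrt n)t}{(mn)^{3/4}(\sqrt m+\sqrt n)}}_{C^{(T)}(t)} .$$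

**Step 2. Sum frequencies.** We show $C^{(T)}\to C(t^2)$ in mean square. Here $|1-\theta^+_{mn}|\le3$, and $\theta^+_{mn}\to1$ for fixed $m,n$ as $T\to\infty$. The unit-block coefficients $w_k$ of $C^{(T)}(t)-C(t^2)$ are $\ll1/k$ by (5), and each tends to $0$, because a block contains finitely many pairs. Apply Lemma 1 with $Z=1$ to the truncations $m,n\le N'$, let $N'\to\infty$ with Fatou, and use dominated convergence for $\sum_kw_k^2$: the integrals of $|C^{(T)}(t)-C(t^2)|^2$ over unit intervals in $[1,\infty)$ tend to $0$ uniformly as $T\to\infty$.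

**Step 3. Difference frequencies: the terms to be estimated.** For fixed $N$ the terms of $D^{(T)}$ with $m,n\le N$ are finitely many and $\theta^-_{mn}\to1$; they contribute $D_N+o(1)$. In the rest let $m>n$ by symmetry, so $m>N$, and put $\xi=\sqrt m-\sqrt n$. Since $1-\hat\varphi(x)\ll\min(1,|x|)$, the coefficient is
$$\ll(mn)^{-3/4+\varepsilon/2}\,\xi^{-1}\min(1,\Delta\xi)\,(1+\eta\sqrt m)^{-A}\tag{26}$$
for every $A$. If $m>T^9$, then $\eta\sqrt m\ge m^{1/2-4/9}=m^{1/18}$ and $\xi^{-1}\le2\sqrt m$, so these terms contribute $\ll\sum_{m>T^9}m\cdot m^{1/2-A/18}=o(1)$ for $A$ large. Split the others dyadically: $m\in[M,2M)$, $N/2\le M\le T^9$. For each piece below, Lemma 1 on $[T,2T]$ with $Z=T$ bounds the mean square by $8\sum_kw_k^2$, and $\sum w_k^2\le\max w_k\cdot\sum w_k$.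

**Step 4. Pairs of comparable size.** Let $n\ge m/4$ and $h=m-n\in[H,2H)$, $H$ dyadic. Then $\xi\asymp\xi_*:=HM^{-1/2}$, and by (26) the coefficient is $\ll M^{-1+\varepsilon}H^{-1}\min(1,\Delta\xi_*)$. For fixed $h$, $\xi=\sqrt m-\sqrt{m-h}$ is monotone in $m$ with $|d\xi/dm|=\xi/(2\sqrt{mn})\asymp HM^{-3/2}$, so a block of length $1/T$ contains $\ll1+M^{3/2}/(HT)$ values of $m$, hence $\ll H+M^{3/2}/T$ pairs. There are $\ll MH$ pairs in all. Therefore
$$\sum_kw_k^2\ll M^{-1+2\varepsilon}+\frac{M^{1/2+2\varepsilon}}{HT}\min(1,\Delta\xi_*)^2 .$$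
Here $\frac{M^{1/2}}{HT}=\frac1{T\xi_*}$ and $\frac{\min(1,\Delta\xi_*)^2}{T\xi_*}\le\frac\Delta T=T^{-\kappa}$; this is the gain from the cut. So the second term is $\ll M^{2\varepsilon}\min(M^{1/2}/T,\,T^{-\kappa})$, and
$$\sum_kw_k^2\ll M^{-1/2+2\varepsilon}\ (M\le T),\qquad\sum_kw_k^2\ll T^{-\kappa+18\varepsilon}\ (T<M\le T^9).$$
By Minkowski's inequality over the dyadic $(M,H)$, with $\ll\log 2M$ values of $H$ for each $M$, these pairs contribute a root mean square $\ll N^{-1/4+2\varepsilon}+T^{-\kappa/2+10\varepsilon}$.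

**Step 5. Pairs of unequal size.** Let $n<m/4$ and $n\in[M',2M')$, $M'\le M$. Then $\xi\asymp\sqrt M$, and the coefficient is $\ll(MM')^{-3/4+\varepsilon}M^{-1/2}$. For fixed $n$ we have $d\xi/dm\asymp M^{-1/2}$, so a block contains $\ll M'(1+\sqrt M/T)$ pairs; there are $\ll MM'$ in all. Hence
$$\sum_kw_k^2\ll M'^{1/2}M^{-3/2+4\varepsilon}\Big(1+\frac{\sqrt M}T\Big)\ll M^{-1+4\varepsilon}+\frac{M^{-1/2+4\varepsilon}}T,$$
and the total root mean square over dyadic $(M,M')$ is $\ll N^{-1/2+3\varepsilon}+T^{-1/2}$.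

Steps 3–5 together give
$$\limsup_{T\to\infty}\frac1T\int_T^{2T}|D^{(T)}(t)-D_N(t)|^2dt\ll N^{-1/2+4\varepsilon},\tag{27}$$
and with Step 2 this proves Proposition B. $\square$

## 9. The low-frequency part: proof of Proposition A

**Step 1. An average of $f$.** We write $\varphi_\Delta*q_\infty(t)$ as an integral of $f$ against a slowly varying weight. With $p(u)=\int_u^\infty\varphi_\Delta(t-v)v^{-2}dv$, Fubini gives $\varphi_\Delta*q_\infty(t)=\int_1^\infty f(u)\,2u^2p(u)\,du$. For $u\le t-\Delta$, $p(u)$ is a constant $p_t\asymp T^{-2}$; for $u\ge t+\Delta$ it is $0$. Let $\omega\in C^\infty$, $0\le\omega\le1$, $\omega=0$ for $u\le\Delta$, $\omega=1$ for $u\ge2\Delta$, $\omega^{(j)}\ll\Delta^{-j}$. As $2u^2f=(u^2q_\infty)'$ and $q_\infty(1)=0$, the part with $1-\omega$ is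
$$p_t\int_1^{2\Delta}(1-\omega)\,(u^2q_\infty)'\,du=p_t\int_\Delta^{2\Delta}\omega'(u)u^2q_\infty(u)\,du\ll T^{-2}\Delta^{2+\varepsilon}=o(1).$$
Put $V(u)=2u^2p(u)\omega(u)$. Then
$$\operatorname{supp}V\subset[\Delta,3T],\qquad V^{(j)}\ll_j\Delta^{-j},\qquad|V|\ll\min(1,u^2/T^2);$$
for the derivatives note that $p^{(j)}\ll T^{-2}\Delta^{-j}$ (it varies only where $u\asymp T$) and $(u^2)^{(j)}\ll T^{2-j}$ for $u\le3T$. Also
$$\int V\frac{du}u=\int_0^\infty2u\,p(u)\,du+O(T^{-2}\Delta^2)=\int\varphi_\Delta(t-v)\,dv+o(1)=1+o(1),\tag{28}$$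
by Fubini. By (24), $\int Vf=\int V\tilde f+o(1)$. So Proposition A follows from
$$\int V\tilde f\,du=-\int V(u)\frac{du}u+o(1)\quad\text{uniformly in }t\in[T,2T].\tag{29}$$

**Step 2. Expansion into correlations.** Since $V$ has support of length $\ll T$,
$$\hat V^{(j)}(\xi)\ll_{j,A}T^{1+j}(1+\Delta|\xi|)^{-A},\tag{30}$$
and $V(0)=0$. Insert $\tilde F^2=\frac1{2\pi^2}\sum_{m,n}a_ma_n[\cos2\pi(\sqrt m-\sqrt n)u-\sin2\pi(\sqrt m+\sqrt n)u]$; note $\sum|a_n|\ll T^3$. The sum frequencies are $\ge2$ and by (30) contribute $O(T^{-10})$. The diagonal $m=n$ gives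
$$\frac1{2\pi^2}\sum_na_n^2\int V=\frac32C\int V+O\Big(T\sum_nn^{-3/2+\varepsilon}\min(1,\eta^2n)\Big)=\frac32C\int V+o(1),$$
since the last sum is $\ll\eta^{1-2\varepsilon}$; this cancels the constant in $\tilde f$. With $\mathfrak v=\operatorname{Re}\hat V$ (an even function) and $\xi_h(x)=\sqrt{x+h}-\sqrt x$,
$$\int V\tilde f=\frac1{\pi^2}\sum_{h\ge1}\sum_{n\ge1}r(n)r(n+h)g_h(n)+o(1),\qquad g_h(x)=(x(x+h))^{-3/4}\hat\rho(\eta\sqrt x)\hat\rho(\eta\sqrt{x+h})\,\mathfrak v(\xi_h(x)).\tag{31}$$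

**Step 3. Localization to near-diagonal pairs.** If $\xi\ge T^{-1+2\kappa}$ then $\Delta\xi\ge T^\kappa$ and $\mathfrak v(\xi)\ll T^{-A}$ for every $A$. So, up to $O(T^{-10})$, we may replace $g_h$ in (31) by $g_h^\flat=g_h\,\beta(T^{1-2\kappa}\xi_h(x))$, where $\beta\in C^\infty$, $0\le\beta\le1$, $\beta=1$ on $(-\infty,1]$, $\beta=0$ on $[2,\infty)$. On $\operatorname{supp}g_h^\flat$ we have $\xi_h\le2T^{-1+2\kappa}$. Hence $x\ge h$ there, because $x<h$ would give $\xi_h\ge(\sqrt2-1)\sqrt h$. Then $\xi_h\ge h/((1+\sqrt2)\sqrt x)$, so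
$$h\le5T^{-1+2\kappa}\sqrt x,\qquad\text{i.e.}\qquad x\ge X_h:=h^2T^{2-4\kappa}/25 .$$

**Step 4. Applying Lemma 2.** We replace $r(n)r(n+h)$ by $c(h)$. Let $\sum_i\psi(x/2^i)=1$ $(x>0)$ be a smooth dyadic partition with $\psi\in C_c^\infty([1,4])$. For $x\ge h$, $\xi_h=h/(\sqrt{x+h}+\sqrt x)$ satisfies $x^j\xi_h^{(j)}\ll_j\xi_h$, and on $\operatorname{supp}g_h^\flat$ we have $T\xi_h\ll T^{2\kappa}$. By (30), each derivative of $\mathfrak v(\xi_h(x))$ costs a factor $\ll T^{2\kappa}/x$; the other factors of $g_h^\flat$ cost only $\ll1/x$, since $y^j\hat\rho^{(j)}(y)$ is bounded. So for $M=2^i$ the function $\psi(x/M)g_h^\flat$ satisfies the hypotheses of Lemma 2 with $W\ll TM^{-3/2}$ and $Y=T^{2\kappa}$. If it is not identically zero, then $h\le10T^{-1+2\kappa}\sqrt M$, so $M\ge h^2T^{2-4\kappa}/100\ge h$ for $T$ large, as Lemma 2 requires. The error terms sum to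
$$\ll\sum_{M\gg T^{2-4\kappa}}\ \sum_{h\ll T^{-1+2\kappa}\sqrt M}TM^{-3/2}\,T^{4\kappa}M^{3/4+\varepsilon}\ll T^{6\kappa}\sum_{M\gg T^{2-4\kappa}}M^{-1/4+\varepsilon}\ll T^{-1/2+7\kappa+2\varepsilon}=o(1).$$
The main terms recombine, since $\sum_h|c(h)|\int|g_h^\flat|<\infty$ by the decay of $\hat\rho$ and $x\ge X_h$. So
$$\int V\tilde f=\frac1{\pi^2}\sum_{h\ge1}c(h)\int_0^\infty g_h^\flat(x)\,dx+o(1).\tag{32}$$

**Step 5. Simplifying the integrand.** We replace $g_h^\flat$ by $g_h^\circ(x)=x^{-3/2}\hat\rho(\eta\sqrt x)^2\,\mathfrak v\big(h/(2\sqrt x)\big)$. Recall $|c(h)|\ll h^\varepsilon$, and that $X_h\ge h$ for $T$ large. Let $x\ge X_h$. Replacing $(x(x+h))^{-3/4}$ by $x^{-3/2}$ and $\hat\rho(\eta\sqrt{x+h})$ by $\hat\rho(\eta\sqrt x)$ costs a relative $O(h/x)$, respectively an absolute error $\ll\int_x^{x+h}ds/s\le h/x$ in that factor (as $y\hat\rho'(y)\ll1$); and $\mathfrak v\ll T$. Further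
$$\Big|\xi_h(x)-\frac h{2\sqrt x}\Big|=\frac{h\,(\sqrt{x+h}-\sqrt x)}{2\sqrt x(\sqrt{x+h}+\sqrt x)}\ll h^2x^{-3/2},\qquad\mathfrak v'\ll T^2.$$
Finally $g_h^\flat$ differs from $g_h$ only where $\xi_h>T^{-1+2\kappa}$. Altogether, for $x\ge X_h$,
$$g_h^\flat-g_h^\circ\ll x^{-3/2}\big(Th/x+T^2h^2x^{-3/2}\big)+x^{-3/2}T^{-10}(1+\eta\sqrt x)^{-2}.$$
Integrated over $x\ge X_h$, the first part is $\ll ThX_h^{-3/2}+T^2h^2X_h^{-2}\ll h^{-2}T^{-2+8\kappa}$, and its sum with weight $|c(h)|$ is $\ll T^{-2+8\kappa}$. The second part, integrated, is $\ll T^{-10}X_h^{-1/2}\min(1,1/(\eta\sqrt{X_h}))\ll T^{-10}h^{-1}\min(1,T^4/h)$, and its weighted sum is $\ll T^{-10}\sum_hh^{-1+\varepsilon}\min(1,T^4/h)\ll T^{-10+5\varepsilon}=o(1)$.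

For $x<X_h$ we have $g_h^\flat=0$. By (30), $\mathfrak v(h/(2\sqrt x))\ll T(\Delta h)^{-A}x^{A/2}$, and $|\hat\rho(y)|^2\ll\min(1,1/y)$, so for $A\ge3$
$$\int_0^{X_h}|g_h^\circ|\,dx\ll T(\Delta h)^{-A}X_h^{(A-1)/2}\min\Big(1,\frac1{\eta\sqrt{X_h}}\Big)\ll T^{2\kappa-\kappa A}\,h^{-1}\min(1,T^4/h),$$
because $X_h^{1/2}/(\Delta h)=T^{-\kappa}/5$ and $X_h^{-1/2}=5h^{-1}T^{-1+2\kappa}$. The sum with weight $|c(h)|$ is $o(1)$ for $A$ large. So (32) holds with $g_h^\circ$ in place of $g_h^\flat$.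

**Step 6. Evaluation of the integral.** We express $\int g_h^\circ$ through $V$. Substitute $x=y^{-2}$, so $x^{-3/2}dx$ becomes $2\,dy$ on $y>0$. Let $\gamma(y)=1-\hat\rho(1/|y|)^2$, $\gamma(0)=1$. Since $\hat\rho$ is a Schwartz function, $\gamma$ is even and $C^\infty$, also at $0$; since $\hat\rho(s)^2=1+O(s^2)$ is smooth and even, $\gamma(y)=O(y^{-2})$ and $\gamma''(y)=O(y^{-4})$ for $|y|\ge1$. So $\gamma,\gamma''\in L^1$, $\hat\gamma$ is continuous and even, $\hat\gamma(\xi)\ll(1+|\xi|)^{-2}$, and by Fourier inversion $\int_0^\infty\hat\gamma=\frac12\gamma(0)=\frac12$. As $\operatorname{Im}\hat V$ is odd, and as $\int\hat V(hy/2)\,dy=\frac2hV(0)=0$,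
$$\int_0^\infty g_h^\circ\,dx=\int_{-\infty}^\infty\big(1-\gamma(y/\eta)\big)\hat V(hy/2)\,dy=-\int_{-\infty}^\infty\gamma(y/\eta)\hat V(hy/2)\,dy=-\int V(u)\,\eta\,\hat\gamma(\eta hu/2)\,du,\tag{33}$$
the last step by Fubini.

**Step 7. Summation over $h$.** Here the mean value $\pi^2$ of $c(h)$ enters. We claim
$$s\sum_{h\ge1}c(h)\hat\gamma(sh)\longrightarrow\pi^2\int_0^\infty\hat\gamma=\frac{\pi^2}2\qquad(s\to0^+).\tag{34}$$
By $\sum_{h\le H}|c(h)|\ll H$ and dyadic summation, the terms $sh>R$ contribute $\ll s\sum_{h>R/s}|c(h)|(sh)^{-2}\ll1/R$. On $[0,R]$ approximate the continuous function $\hat\gamma$ uniformly within $\eta'$ by a step function; this costs $\ll\eta'R$. For the indicator of an interval $(a,b]\subset[0,R]$, $s\sum_{a<sh\le b}c(h)\to\pi^2(b-a)$ by Lemma 2. Let $s\to0$, then $\eta'\to0$, then $R\to\infty$.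

Now take $s=\eta u/2$ with $u\in\operatorname{supp}V$, so that $s\ll T^{-3}$. Then (34) gives $\eta\sum_hc(h)\hat\gamma(\eta hu/2)=\frac2u\cdot s\sum_hc(h)\hat\gamma(sh)=\frac{\pi^2+o(1)}u$, uniformly on $\operatorname{supp}V$. The sum over $h$ converges absolutely and uniformly for $u\in\operatorname{supp}V$, so it may be interchanged with $\int V\,du$, and (32) (for $g_h^\circ$) with (33) yields
$$\int V\tilde f=\frac1{\pi^2}\Big(-\pi^2\int V\frac{du}u\Big)+o\Big(\int|V|\frac{du}u\Big)+o(1).$$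
Since $\int|V|\frac{du}u\ll\int_0^{3T}\frac u{T^2}du\ll1$, this is (29). With (28), Proposition A follows, and Theorem 2 is proved. $\blacksquare$

## 10. Mean square, limiting distribution and unboundedness: proof of Theorem 3

**Part (i).** We compare $E$ with $D_N$. By (3), $D_N=\sum_{\lambda>0}B_\lambda^{(N)}\sin(2\pi\lambda t)$, a finite sum, with $B^{(N)}_\lambda\ge0$ the part of $B_\lambda$ with $m,n\le N$. So $\mathbb M(D_N^2)=\frac12\sum_\lambda(B^{(N)}_\lambda)^2$ increases to $\sigma^2$. By (27) and Minkowski, $\mathbb M(|D_N-D_{N'}|^2)^{1/2}\ll N^{-1/4+2\varepsilon}$ for $N<N'$ (means over $[T,2T]$ of a trigonometric polynomial converge to $\mathbb M$). Thus $\mathbb M(D_N^2)$ is bounded and $\sigma^2<\infty$. By (4), $\sigma^2\ge\frac12B_\mu^2>0.27$.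

By Theorem 2 and Minkowski, $\limsup_T\big|\big(\frac1T\int_T^{2T}E^2\big)^{1/2}-\mathbb M(D_N^2)^{1/2}\big|\to0$ as $N\to\infty$, so $\frac1T\int_T^{2T}E^2\to\sigma^2$. By (6), $E$ is locally square integrable on $[1,\infty)$, so summing over dyadic intervals gives $\int_1^tE^2\sim\sigma^2t$. With $x=u^2$,
$$\int_1^X\mathcal E(x)^2dx=\int_1^{\sqrt X}2u^5E(u)^2du\sim\Big(2-\frac{10}6\Big)\sigma^2X^3=\frac{\sigma^2}3X^3$$
by partial integration.

**Part (ii).** We show convergence of characteristic functions. For real $\xi$, by $|e^{ia}-e^{ib}|\le|a-b|$ and Cauchy–Schwarz,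
$$\frac1T\int_T^{2T}|e^{i\xi E}-e^{i\xi D_N}|\,dt\le|\xi|\Big(\frac1T\int_T^{2T}|E-D_N|^2dt\Big)^{1/2}.$$
Since $D_N$ is a trigonometric polynomial, $e^{i\xi D_N}$ is a uniform limit of trigonometric polynomials (expand the exponential), so $\lim_T\frac1T\int_T^{2T}e^{i\xi D_N}$ exists, and it is continuous in $\xi$ because $D_N$ is bounded. By Theorem 2, $\limsup_T$ of the right side tends to $0$ as $N\to\infty$, locally uniformly in $\xi$. Hence $\lim_T\frac1T\int_T^{2T}e^{i\xi E}$ exists and is a locally uniform limit of continuous functions, so it is continuous. Lévy's theorem gives the weak convergence.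

**Part (iii), Step 1. Many squarefree sums of two squares.** We need enough independent difference frequencies. Let $b_1<b_2<\cdots$ be the squarefree $n$ with $r(n)>0$, let $L^*(x)$ be their counting function, and $L(x)=\#\{n\le x:r(n)>0\}$. If $n=\alpha^2s$ with $s$ squarefree and $r(n)>0$, then $r(s)>0$ (primes $\equiv3$ mod $4$ divide $n$ to even powers), so $L(x)\le\sum_\alpha L^*(x/\alpha^2)$. By Landau's theorem the terms $Z<\alpha\le x^{1/4}$, where $x/\alpha^2\ge\sqrt x$, contribute $\ll x/(Z\sqrt{\log x})$, and those with $\alpha>x^{1/4}$ contribute trivially $\ll x^{3/4}$. Fix $Z$ large; then $Z\,L^*(x)\ge\sum_{\alpha\le Z}L^*(x/\alpha^2)\gg x/\sqrt{\log x}$. With $x=b_k$ we get $b_k\ll k\sqrt{\log2b_k}$, hence first $b_k\ll k^2$ and then $b_k\ll k\sqrt{\log2k}$.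

**Step 2. A divergent series of amplitudes.** Put $d_k=b_{2k}-b_{2k-1}$ and $\theta_k=\sqrt{b_{2k}}-\sqrt{b_{2k-1}}\le d_k/\sqrt{b_{2k}}$. Since $r(b_j)\ge4$, the pair $(b_{2k},b_{2k-1})$ alone gives
$$B_{\theta_k}\ge\frac{16}{\pi^3\theta_k(b_{2k}b_{2k-1})^{3/4}}\ge\frac{16}{\pi^3}\,\frac1{b_{2k}d_k}.$$
For $K<k\le2K$, $K\ge2$, we have $b_{2k}\le b_{4K}\ll K\sqrt{\log K}$ and $\sum d_k\le b_{4K}$, so by Cauchy–Schwarz $\sum_{K<k\le2K}\frac1{d_k}\ge K^2/\sum d_k\gg K/\sqrt{\log K}$. Thus $\sum_{K<k\le2K}B_{\theta_k}\gg1/\log K$, and summing over $K=2^i$ gives $\sum_kB_{\theta_k}=\infty$.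

**Step 3. Riesz products.** These test $E$ against many frequencies $\theta_k$ with a nonnegative weight. For an integer $Z\ge1$ let
$$R_\pm(t)=\prod_{k\le Z}\big(1\pm\sin2\pi\theta_kt\big)\ge0 .$$
Its frequencies are $\sum_k\iota_k\theta_k$ with $\iota_k\in\{0,\pm1\}$. If $l$ of the $\iota_k$ are nonzero, this is a combination of $2l$ distinct radicals $\sqrt b$, $b$ squarefree, with coefficients $\pm1$. By linear independence it is $0$ only for $l=0$, so $\mathbb M(R_\pm)=1$. A frequency $\sqrt a-\sqrt b$ $(a\ne b)$ of $D_N$ involves at most two such radicals, and at least one. So it can equal $\sum\iota_k\theta_k$ only if $l=1$, and comparing coefficients then gives $\{a,b\}=\{b_{2k},b_{2k-1}\}$. The part of $R_\pm$ with $l=1$ is $\pm\sum_{k\le Z}\sin2\pi\theta_kt$ (the $\theta_k$ are distinct, again by independence), and for $N\ge b_{2Z}$ the amplitude of $\sin2\pi\theta_kt$ in $D_N$ is $B_{\theta_k}$. Hence $\mathbb M(D_NR_\pm)=\pm\frac12\sum_{k\le Z}B_{\theta_k}$.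

**Step 4. Conclusion.** $R_\pm$ is bounded, so Theorem 2 and Cauchy–Schwarz give
$$\frac1T\int_T^{2T}E\,R_\pm\,dt\to\pm\frac12\sum_{k\le Z}B_{\theta_k},\qquad\frac1T\int_T^{2T}R_\pm\,dt\to1 .$$
If $E(t)\le c$ for all large $t$, then $R_+\ge0$ gives $\frac12\sum_{k\le Z}B_{\theta_k}\le c$. Hence $\limsup_{t\to\infty}E(t)\ge\frac12\sum_{k\le Z}B_{\theta_k}$, and in the same way, with $R_-$, $\liminf_{t\to\infty}E(t)\le-\frac12\sum_{k\le Z}B_{\theta_k}$. Let $Z\to\infty$ and use Step 2: since $E(t)=\mathcal E(t^2)/t^2$, $\mathcal E(X)/X$ is unbounded above and below. $\blacksquare$
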